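\title{Degenerations of plane polynomial automorphisms and parabolic basins}

\begin{abstract}
The group of polynomial automorphisms of the complex affine plane is the disjoint union of the affine group and of the sets $G_{\mathbf m}$ of automorphisms of given multidegree $\mathbf m$. We prove the conjecture that $G_{(d+e+1)}$ lies in the closure of $G_{(e+1,d+1)}$ for all $d,e\ge1$, we describe this closure completely, and we extend the inclusion to multidegrees of any length. The problem reduces to a rigidity statement in one variable: if two polynomials $a,b\equiv z \bmod z^2$ of degrees at most $d+1$ and $e+1$ satisfy $b\circ a\equiv z \bmod z^{d+e+2}$, then $a=b=z$. This follows by comparing the number of parabolic basins of $b\circ a$ at the origin with the number of its critical values.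
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Multidegree}
Let $G$ be the group of polynomial automorphisms of $\mathbb{A}^2_{\mathbb{C}}=\operatorname{Spec}\mathbb{C}[X,Y]$. An element of $G$ is a pair $\sigma=(f,g)$ of polynomials with $\mathbb{C}[f,g]=\mathbb{C}[X,Y]$. We regard it as the map $(x,y)\mapsto(f(x,y),g(x,y))$, products are compositions of maps, and $\deg\sigma=\max\{\deg f,\deg g\}$. The Jacobian determinant $f_Xg_Y-f_Yg_X$ of an automorphism is a nonzero constant, by the chain rule applied to $\sigma^{-1}\sigma=\mathrm{id}$. Let $A\subset G$ be the subgroup of affine automorphisms (those of degree $1$), and let $B\subset G$ be the subgroup of triangular automorphisms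
\[
(uX+P(Y),\,vY+w),\qquad u,v\in\mathbb{C}^*,\quad w\in\mathbb{C},\quad P\in\mathbb{C}[Y].
\]
By the Jung--van der Kulk theorem, $G$ is the amalgamated product of $A$ and $B$ along $A\cap B$. Hence every $\sigma\in G\setminus A$ has a \emph{reduced decomposition}
\[
\sigma=\alpha_1\tau_1\alpha_2\tau_2\cdots\alpha_l\tau_l\alpha_{l+1},\qquad \alpha_i\in A,\quad \alpha_2,\dots,\alpha_l\notin B,\quad \tau_i\in B\setminus A .
\]
The sequence $\mathbf m=(m_1,\dots,m_l)$ with $m_i=\deg\tau_i\ge2$ does not depend on the decomposition. It is the \emph{multidegree} of $\sigma$, and $\deg\sigma=m_1\cdots m_l$. Let $G_{\mathbf m}$ be the set of automorphisms of multidegree $\mathbf m$; for instance, $G_{(m)}$ consists of the products $\alpha\tau\alpha'$ with $\alpha,\alpha'\in A$ and $\tau\in B$ of degree $m$. Thus $G$ is the disjoint union of $A$ and the sets $G_{\mathbf m}$.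

We list the entries of $\mathbf m$ in the order of the factors, from left to right. If one lists them in the opposite order, the theorems below hold verbatim: the first two are proved for all pairs $(d,e)$, and the third is invariant under reversal.

\subsection*{The closure problem}
Let $W_N$ be the vector space of pairs of polynomials of degree at most $N$, and give $G_{\le N}=G\cap W_N$ the Zariski topology induced from $W_N$. Give $G$ the inductive limit topology: a set $F\subset G$ is closed if and only if $F\cap G_{\le N}$ is closed in $G_{\le N}$ for every $N$. A bar denotes closure in $G$. How the pieces $G_{\mathbf m}$ fit together is recorded by which of them lie in the closure of which.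

Some inclusions are visible at once. If the leading coefficient of a triangular factor tends to $0$, an entry of the multidegree drops; in particular, if one of two triangular factors tends to an affine map, we obtain $G_{(m)}\subset\overline{G_{(e+1,d+1)}}$ for $m\le\max(d,e)+1$. In these degenerations every factor converges. But a product can converge while its factors diverge, and then larger values of $m$ may appear. The degree gives the bound $m\le(d+1)(e+1)$. A parameter count, which is not used in the proofs, gives a much better one. We have $\dim A=6$ and $\dim(A\cap B)=5$, and the triangular automorphisms of degree $m\ge2$ depend on $m+4$ parameters. In an amalgamated product a reduced decomposition is unique up to moving elements of $A\cap B$ across each of the $2l$ junctions between neighboring factors. Therefore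
\[
\dim G_{(m_1,\dots,m_l)}=6(l+1)+\sum_{i}(m_i+4)-10\,l=6+\sum_i m_i .
\]
If $G_{(m)}\subset\overline{G_{(e+1,d+1)}}$, then $G_{(m)}$ lies in the boundary of $G_{(e+1,d+1)}$, which has smaller dimension; so $m+6<d+e+8$, that is, $m\le d+e+1$. The optimistic guess is that the extreme value is attained. This is the conjecture posed in \cite{Families}:
\[
G_{(d+e+1)}\subset\overline{G_{(e+1,d+1)}}\qquad\text{for all integers } d,e\ge1 .
\]
Two partial results are known: the inclusion holds if $e\in d\mathbb{N}$, and $G_{(d+e+1)}\cap\overline{G_{(e+1,d+1)}}\ne\emptyset$ if $d$ is even and $e\in\frac d2\mathbb{N}$.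

\subsection*{Results}
The conjecture is true.

\begin{theorem}\label{thm:conj}
For all $d,e\ge1$ we have $G_{(d+e+1)}\subset\overline{G_{(e+1,d+1)}}$.
\end{theorem}

The estimate behind Theorem~\ref{thm:conj} also shows that nothing else appears in the closure. This is more than the parameter count gives: the count excludes $G_{(m)}\subset\overline{G_{(e+1,d+1)}}$ for large $m$, but not a nonempty intersection.

\begin{theorem}\label{thm:closure}
For all $d,e\ge1$,
\[
\overline{G_{(e+1,d+1)}}=A\;\cup\bigcup_{2\le m\le d+e+1}G_{(m)}\;\cup\bigcup_{2\le p\le e+1,\;2\le q\le d+1}G_{(p,q)} .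
\]
In particular, $G_{(m)}\cap\overline{G_{(e+1,d+1)}}\ne\emptyset\iff G_{(m)}\subset\overline{G_{(e+1,d+1)}}\iff m\le d+e+1$.
\end{theorem}

\begin{theorem}\label{thm:length}
If $\mathbf m'$ is obtained from $\mathbf m=(m_1,\dots,m_l)$ by replacing two adjacent entries $p,q$ by the single entry $p+q-1$, then $G_{\mathbf m'}\subset\overline{G_{\mathbf m}}$. Hence $G_{(1+\sum_i(m_i-1))}\subset\overline{G_{\mathbf m}}$.
\end{theorem}

Section~\ref{sec:model} translates the problem into a question on compositions $b\circ a$ of two polynomials in one variable and solves it by hand for $d=e=1$. Section~\ref{sec:limits} collects the facts on closures and normal forms that make the translation rigorous. The heart of the paper is Section~\ref{sec:rigidity}, where complex dynamics shows that the first $d+e$ coefficients of $b\circ a-z$ vanish simultaneously only in the trivial case; Section~\ref{sec:Phi} makes this quantitative. The theorems are proved in Sections~\ref{sec:merge} and~\ref{sec:closure}, and Section~\ref{sec:more} adds three complements on rigidity.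

\section{Reduction to one variable and the case $d=e=1$}\label{sec:model}

Let $s=(Y,X)\in A\setminus B$. For $\lambda,\mu\in\mathbb{C}^*$ and polynomials $P,Q$ in one variable put
\begin{equation}\label{eq:omega}
\begin{aligned}
\omega(\lambda,Q;\mu,P)&=(\lambda X+Q(Y),\,Y)\circ s\circ(\mu X+P(Y),\,Y)\\
&=\bigl(\lambda Y+Q(\mu X+P(Y)),\ \mu X+P(Y)\bigr).
\end{aligned}
\end{equation}
With $g=\mu X+P(Y)$, its Jacobian determinant is $Q'(g)\mu P'-(\lambda+Q'(g)P')\mu=-\lambda\mu$. If $\deg Q=p\ge2$ and $\deg P=q\ge2$, then $\omega(\lambda,Q;\mu,P)\in G_{(p,q)}$, and Lemma~\ref{lem:normal} will show that these maps exhaust $G_{(p,q)}$ up to affine factors on both sides.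

Suppose that we want maps of the form \eqref{eq:omega}, with $\deg Q\le e+1$ and $\deg P\le d+1$, to tend to a triangular map $(X+H(Y),Y)$. The second component forces $\mu\to0$ and $P\to Y$, and then the Jacobian forces $\lambda\mu\to-1$, so the left factor blows up. Accordingly write $\mu=\varepsilon$, $\lambda=-\varepsilon^{-1}$, $P=a$, $Q=\varepsilon^{-1}b$. The first component becomes $\varepsilon^{-1}\bigl(b(\varepsilon X+a(Y))-Y\bigr)$, and on the line $X=0$ it equals $\varepsilon^{-1}(b(a(Y))-Y)$. So we need
\begin{equation}\label{eq:goal}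
b\circ a=z+\varepsilon H(z)+o(\varepsilon)\qquad(\varepsilon\to0).
\end{equation}
In words, $b$ is an approximate inverse of $a$, and $H$ is the direction from which $b\circ a$ approaches the identity. After normalizing $a,b\equiv z\bmod z^2$, the pair $(a,b)$ has $d+e$ free coefficients. One may hope to prescribe with them the coefficients of $z^2,\dots,z^{d+e+1}$ in $b\circ a$; the remaining coefficients, up to $z^{(d+1)(e+1)}$, must then be shown to be negligible.

For $d=e=1$ take $a=z+\xi z^2$ and $b=z+\eta z^2$. Then
\begin{equation}\label{eq:11}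
b\circ a=z+(\xi+\eta)z^2+2\xi\eta\,z^3+\xi^2\eta\,z^4 .
\end{equation}
Given $H=h_1z^2+h_2z^3$, let $\xi,\eta$ be the roots of $T^2-\varepsilon h_1T+\frac12\varepsilon h_2$. They are $O(\varepsilon^{1/2})$, so the last coefficient $\xi^2\eta$ is $O(\varepsilon^{3/2})$ and \eqref{eq:goal} holds. For $H=z^3$ one may take $\xi=t$, $\eta=-t$, $\varepsilon=-2t^2$, and expanding \eqref{eq:omega} gives the automorphisms
\[
\Bigl(X+Y^3+\tfrac t2Y^4-2tXY-2t^2XY^2+2t^3X^2,\ \ Y+tY^2-2t^2X\Bigr),\qquad t\ne0,
\]
of multidegree $(2,2)$, which tend to $(X+Y^3,Y)$ as $t\to0$.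

The same computation forbids a term $z^4$ in $H$. If \eqref{eq:goal} holds, then $\xi+\eta$ and $\xi\eta$ are $O(\varepsilon)$, so $\xi$ and $\eta$ are $O(|\varepsilon|^{1/2})$ and $\xi^2\eta=o(\varepsilon)$. Both directions rest on one fact: the sum and the product of $\xi$ and $\eta$ vanish together only at $\xi=\eta=0$, and by homogeneity their size controls the size of $(\xi,\eta)$. For general $d$ and $e$ the corresponding equations cannot be solved in this way, and their only common zero has to be found by other means.

\section{Closures as limits, and a normal form}\label{sec:limits}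

Convergence in $W_N$ means convergence of all coefficients. The coefficients of a composition of maps of bounded degree are polynomials in the coefficients of the factors; so if the factors have bounded degree and converge, the compositions converge to the composition of the limits. We use this without further comment.

\begin{lemma}\label{lem:limits}
Let $\mathbf m=(m_1,\dots,m_l)$ be a multidegree and $N=m_1\cdots m_l$.
\begin{enumerate}
\item[(a)] $\overline{G_{\mathbf m}}\subset W_N$, and if $\sigma\in G$ is the limit in $W_N$ of a sequence in $\overline{G_{\mathbf m}}$, then $\sigma\in\overline{G_{\mathbf m}}$.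
\item[(b)] Every $\sigma\in\overline{G_{\mathbf m}}$ is the limit in $W_N$ of a sequence in $G_{\mathbf m}$.
\item[(c)] $\overline{G_{\mathbf m}}$ is stable under left and right multiplication by $A$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $Z$ be the Zariski closure of $G_{\mathbf m}$ in $W_N$. We claim that $\overline{G_{\mathbf m}}=Z\cap G$. For every $N'$ the set $Z\cap W_{N'}$ is Zariski closed in $W_{N'}$, since one of $W_N$, $W_{N'}$ is a linear subspace of the other; so $Z\cap G$ is closed in $G$. Conversely, if $F\supset G_{\mathbf m}$ is closed in $G$, then $F\cap G_{\le N}$ is closed in $G_{\le N}$ and contains $G_{\mathbf m}$, so it contains $Z\cap G$. This proves the claim, and (a) follows because $Z$ is closed in the Euclidean topology.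

For (b), let $B_k$ be the set of triangular automorphisms of degree $k\ge 2$. The sets $A$, $A\setminus B$ and $B_k$ are Zariski open subsets of affine spaces, and $G_{\mathbf m}$ is the image of the multiplication morphism $A\times B_{m_1}\times(A\setminus B)\times\cdots\times B_{m_l}\times A\to W_N$. By Chevalley's theorem the image of a morphism of varieties is constructible, that is, a finite union of locally closed sets, and the Zariski and Euclidean closures of a constructible subset of a complex affine space coincide. So $Z$ is the Euclidean closure of $G_{\mathbf m}$.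

For (c), let $\alpha,\alpha'\in A$ and write $\sigma=\lim\sigma_\nu$ as in (b). Then $\alpha\sigma_\nu\alpha'\in G_{\mathbf m}$ tends to $\alpha\sigma\alpha'$, and (a) applies.
\end{proof}

The group $A$ is not compact, so the outer factors of a convergent sequence in $G_{(p,q)}$ need not converge. The next lemma moves the noncompact part of these factors into the triangular ones and leaves outside only elements of the unitary group $U(2)\subset A$.

\begin{lemma}\label{lem:normal}
Every $\sigma\in G_{(p,q)}$ can be written $\sigma=u\,\omega(\lambda,Q;\mu,P)\,u'$ with $u,u'\in U(2)$, $\lambda,\mu\in\mathbb{C}^*$, $\deg Q=p$ and $\deg P=q$.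
\end{lemma}

\begin{proof}
Let $\sigma=\alpha_1\tau_1\alpha_2\tau_2\alpha_3$ be reduced. An affine map lies in $A\cap B$ exactly when its linear part is upper triangular. By Gram--Schmidt orthogonalization every invertible matrix is a product of a unitary and an upper triangular matrix, so every element of $A$ lies in $U(2)\,(A\cap B)$. Applying this to $\alpha_1$ and to $\alpha_3^{-1}$ gives $\alpha_1=u\beta$ and $\alpha_3=\beta'u'$ with $u,u'\in U(2)$ and $\beta,\beta'\in A\cap B$. Next write $\alpha_2=(L_1,L_2)$ with $L_1,L_2$ of degree $1$. Since $\alpha_2\notin B$, the variable $X$ occurs in $L_2$, so $\beta_2=(L_2,Y)$ lies in $A\cap B$ and $L_1=xY+yL_2+r$ for some constants $x,y,r$, where $x\ne0$ because $\alpha_2$ is invertible. Then $\alpha_2=\beta_1s\beta_2$ with $\beta_1=(xX+yY+r,Y)\in A\cap B$. Thus $\sigma=u\,\tau_1'\,s\,\tau_2'\,u'$, where $\tau_1'=\beta\tau_1\beta_1$ and $\tau_2'=\beta_2\tau_2\beta'$ are triangular of degrees $p$ and $q$. Write $\tau_1'=(u_1X+P_1(Y),v_1Y+w_1)$ and $\tau'_2=(u_2X+P_2(Y),v_2Y+w_2)$. The second component of $\tau_1's\tau_2'$ is $g=v_1(u_2X+P_2(Y))+w_1$,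 which has the form $\mu X+P(Y)$ with $\deg P=q$. The first is $u_1(v_2Y+w_2)+P_1((g-w_1)/v_1)$, which has the form $\lambda Y+Q(g)$ with $\lambda=u_1v_2$ and $\deg Q=p$.
\end{proof}

\begin{lemma}\label{lem:lower}
If $\deg Q\le e+1$ and $\deg P\le d+1$, then $\omega(\lambda,Q;\mu,P)\in\overline{G_{(e+1,d+1)}}$.
\end{lemma}

\begin{proof}
For all small $\delta\neq0$ the map $\omega(\lambda,Q+\delta Y^{e+1};\mu,P+\delta Y^{d+1})$ lies in $G_{(e+1,d+1)}$. Let $\delta\to0$ and apply Lemma~\ref{lem:limits}(a).
\end{proof}

\section{Parabolic basins and rigidity of compositions}\label{sec:rigidity}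

In this section $f$ denotes a polynomial in one variable. We must show that a nontrivial composition of polynomials of small degree cannot be tangent to the identity to high order. The order of tangency has a dynamical meaning: it is the number of directions from which orbits converge to the fixed point, and each direction captures a critical point.

\subsection*{The Leau--Fatou picture}
Let $f(z)=z+cz^{r+1}+O(z^{r+2})$ be a polynomial with $c\ne0$ and $r\ge1$; thus $\deg f\ge2$, and $0$ is a fixed point of multiplier $f'(0)=1$, a \emph{parabolic} fixed point. Since $f(z)\approx z(1+cz^r)$, points move toward $0$ along the rays on which $cz^r$ is negative. The \emph{attracting directions} are the $r$ complex numbers $v_1,\dots,v_r$ of modulus $1$ such that $cv_j^r$ is a negative real number. The \emph{basin} $\mathcal A_j$ is the set of $z_0\in\mathbb{C}$ whose orbit $z_{k+1}=f(z_k)$ avoids $0$ and satisfies $z_k\to0$ and $z_k/|z_k|\to v_j$. By definition the basins are pairwise disjoint, and $f^{-1}(\mathcal A_j)=\mathcal A_j$.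

In the coordinate $w=-1/(rcz^r)$ the ray through $v_j$ becomes the positive real axis, and $f(z)^{-r}=z^{-r}-rc+O(z)$ shows that $f$ becomes $w\mapsto w+1+o(1)$ near $w=\infty$. The theory of Leau and Fatou \cite[\S10]{Milnor} removes the error term. We use it in the following form.
\begin{enumerate}
\item[(F1)] Each $\mathcal A_j$ is open.
\item[(F2)] For each $j$ there are $R\in\mathbb{R}$ and an injective holomorphic map $\psi_j$ from the half-plane $\{\operatorname{Re}w>R\}$ to $\mathcal A_j$ with $f(\psi_j(w))=\psi_j(w+1)$.
\end{enumerate}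
The map $\psi_j$ is the inverse Fatou coordinate. The \emph{immediate basin} $U_j$ is the connected component of $\mathcal A_j$ that contains the image of $\psi_j$. The set $f(U_j)$ is a connected subset of $\mathcal A_j$ that meets this image, so $f(U_j)\subset U_j$.

\begin{proposition}[{\cite[Theorem~10.15]{Milnor}}]\label{prop:crit}
Each $U_j$ contains a critical point of $f$.
\end{proposition}

\begin{proof}
We recall the argument. Write $U=U_j$, $\psi=\psi_j$ and $\mathcal H_x=\{\operatorname{Re}w>x\}$. Since $\deg f\ge2$, there is $\rho>0$ with $|f(z)|\ge2|z|$ for $|z|\ge\rho$. Orbits in $U$ tend to $0$, so $U$ lies in the disk $|z|<\rho$. The map $f\colon U\to U$ is proper: if $K\subset U$ is compact, then $f^{-1}(K)$ is a compact subset of $\mathcal A_j$, and $U$ is closed in $\mathcal A_j$, so $f^{-1}(K)\cap U$ is compact.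

Suppose that $U$ contains no critical point. Then $f\colon U\to U$ is a proper local homeomorphism, hence a covering map. The map $w\mapsto\psi(w+1)$ sends the simply connected domain $\mathcal H_{R-1}$ to $U$. Let $\tilde\psi\colon\mathcal H_{R-1}\to U$ be its lift through $f$ that agrees with $\psi$ at one point of $\mathcal H_R$; it is holomorphic because $f$ is locally biholomorphic on $U$. On $\mathcal H_R$ both $\psi$ and $\tilde\psi$ lift the same map, so they agree there, and consequently $f(\tilde\psi(w))=\tilde\psi(w+1)$ on $\mathcal H_{R-1}$. Repeating this step extends $\psi$ to a holomorphic map $\mathbb{C}\to U$. It is bounded and not constant, contradicting Liouville's theorem.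
\end{proof}

Boundedness of $U$ is essential here: the map $z/(1-z)=z+z^2+\cdots$ has a parabolic fixed point and no critical point, and its inverse Fatou coordinate $\psi(w)=-1/w$ is unbounded when continued to the left.

\subsection*{Critical values of a composition}
Applied to $f=b\circ a$ with $\deg a\le d+1$ and $\deg b\le e+1$, Proposition~\ref{prop:crit} bounds $r$ by the number of critical points, which can be as large as $(d+1)(e+1)-1$. This is no better than the trivial bound $r+1\le\deg f$. The gain comes from the invariance $f(U_j)\subset U_j$: each $U_j$ also contains a critical \emph{value}, and a composition has few of those, since all points of a fiber of $a$ over a critical point of $b$ have the same image. The argument works for any number of factors.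

\begin{proposition}\label{prop:rigid}
Let $d_1,\dots,d_l\ge1$ and $D=d_1+\dots+d_l$. Let $\varphi_1,\dots,\varphi_l\in\mathbb{C}[z]$ satisfy $\varphi_i\equiv z\bmod z^2$ and $\deg\varphi_i\le d_i+1$. If $\varphi_1\circ\cdots\circ\varphi_l\equiv z\bmod z^{D+2}$, then $\varphi_i=z$ for all $i$.
\end{proposition}

\begin{proof}
Let $f=\varphi_1\circ\cdots\circ\varphi_l$. If $f=z$, then every $\varphi_i$ has degree $1$, because degrees multiply under composition, and so $\varphi_i=z$. Otherwise $f=z+cz^{r+1}+\cdots$ with $c\ne0$ and $r\ge D+1$. By Proposition~\ref{prop:crit}, each of the pairwise disjoint sets $U_1,\dots,U_r$ contains a critical point $\zeta_j$, and $f(\zeta_j)\in U_j$. So $f$ has at least $r$ distinct critical values in $\mathbb{C}$. On the other hand, let $f'(\zeta)=0$. By the chain rule there is an $i$ with $\varphi_i'(w)=0$ for $w=\varphi_{i+1}\circ\cdots\circ\varphi_l(\zeta)$, and then $f(\zeta)=\varphi_1\circ\cdots\circ\varphi_i(w)$. The polynomial $\varphi_i'$ is nonzero of degree at most $d_i$, so there are at most $d_i$ choices for $w$. Hence $f$ has at most $D$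 critical values, and $r\le D$, a contradiction.
\end{proof}

\begin{example}
For $a=z+z^2$ and $b=z-z^2$, formula \eqref{eq:11} gives $f=b\circ a=z-2z^3-z^4$, so $r=2$ and the attracting directions are $\pm1$. There are three critical points, the zeros of $f'=(1+2z)(1-2z-2z^2)$, but only two critical values, $b(a(-\frac12))=-\frac5{16}$ and $b(\frac12)=\frac14$. For real $x$ with $0<|x|\le\frac5{16}$ the factor $f(x)/x=1-x^2(2+x)$ lies in $(0,1)$, so the orbit of $\frac14$ decreases to $0$ and the orbit of $-\frac5{16}$ increases to $0$. Each direction captures one critical value, and none is left for a third direction.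
\end{example}

\begin{remark}
Proposition~\ref{prop:rigid} is not a formal identity: in characteristic $2$ one has $(z+z^2)\circ(z+z^2)=z+z^4\equiv z\bmod z^4$, with $l=2$ and $D=2$.
\end{remark}

\section{The coefficient map}\label{sec:Phi}

From now on $d,e\ge1$ are fixed, $n=d+e$ and $N=(d+1)(e+1)$. We identify a point $(\xi_1,\dots,\xi_d,\eta_1,\dots,\eta_e)\in\mathbb{C}^n$ with the pair of polynomials
\[
a=z+\sum_{i=1}^d\xi_iz^{i+1},\qquad b=z+\sum_{j=1}^e\eta_jz^{j+1},
\]
and we call such a pair $(a,b)$ \emph{normalized}. Define $c_k=c_k(a,b)\in\mathbb{Z}[\xi_i,\eta_j]$ by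
\[
b\circ a=z+\sum_{k=1}^{N-1}c_kz^{k+1},\qquad\text{and put}\qquad\Phi=(c_1,\dots,c_n)\colon\mathbb{C}^n\to\mathbb{C}^n .
\]
Proposition~\ref{prop:rigid} with $l=2$ says that $\Phi^{-1}(0)=\{0\}$. Homogeneity turns this statement about one fiber into estimates and into surjectivity. For $t\in\mathbb{C}^*$ let $t\cdot(a,b)=(t^{-1}a(tz),t^{-1}b(tz))$. This action multiplies $\xi_i$ by $t^i$ and $\eta_j$ by $t^j$; conjugation commutes with composition, so it multiplies $c_k$ by $t^k$. Thus $c_k$ is homogeneous of weight $k$ when $\xi_i$ and $\eta_i$ have weight $i$. The measures of size adapted to these weights are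
\[
\|(a,b)\|=\max_{i,j}\{|\xi_i|^{1/i},|\eta_j|^{1/j}\},\qquad \|\Phi(a,b)\|=\max_{1\le k\le n}|c_k(a,b)|^{1/k},
\]
and both are multiplied by $|t|$ when $(a,b)$ is replaced by $t\cdot(a,b)$.

\begin{proposition}\label{prop:Phi}
The map $\Phi$ is surjective. There are constants $C,M>0$ such that, for all $(a,b)\in\mathbb{C}^n$,
\begin{align}
\|(a,b)\|&\le C\,\|\Phi(a,b)\|,\label{eq:C}\\
|c_k(a,b)|&\le M\,\|(a,b)\|^k\qquad(1\le k\le N-1).\label{eq:M}
\end{align}
\end{proposition}

\begin{proof}
The set $\Sigma=\{\|(a,b)\|=1\}$ is compact and does not contain $0$. The continuous function $\|\Phi\|$ does not vanish on $\Sigma$, so it has a positive minimum $1/C$ there; let $M$ bound all $|c_k|$ on $\Sigma$. For $(a,b)\ne0$ and $t=\|(a,b)\|^{-1}$ the point $t\cdot(a,b)$ lies in $\Sigma$, and the inequalities at this point, multiplied by $t^{-1}$ and $t^{-k}$, are \eqref{eq:C} and \eqref{eq:M}. At $(a,b)=0$ both sides vanish.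

For surjectivity let $\mathcal R=\mathbb{C}[\xi_i,\eta_j]$, graded by weight, let $\mathcal S=\mathbb{C}[c_1,\dots,c_n]\subset\mathcal R$, and let $I=(c_1,\dots,c_n)\mathcal R$. The zero set of $I$ is the origin, so by the Nullstellensatz $I$ contains a power of every variable, and $\mathcal R/I$ has finite dimension. Choose homogeneous $\rho_1,\dots,\rho_\kappa\in\mathcal R$ whose classes form a basis of $\mathcal R/I$. They generate $\mathcal R$ as an $\mathcal S$-module: a homogeneous element $x$ of weight $w$ is a linear combination of the $\rho_i$ plus a sum $\sum_kc_kx_k$ with $x_k$ homogeneous of weight $w-k<w$, and induction on $w$ applies to the $x_k$. So $\mathcal R$ is integral over $\mathcal S$. Hence $\mathcal S$ has transcendence degree $n$, and its $n$ generators $c_1,\dots,c_n$ are algebraically independent. For $y\in\mathbb{C}^n$ the ideal of $\mathcal S$ generated by the $c_k-y_k$ is therefore maximal. By the lying-over theorem it is the contraction of a maximal ideal of $\mathcal R$, that is, of the ideal of a point $(a,b)$, and $\Phi(a,b)=y$.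
\end{proof}

The estimates will be used in the following form, which for $d=e=1$ is the computation of Section~\ref{sec:model}.

\begin{corollary}\label{cor:tail}
Let $\varepsilon_\nu\in\mathbb{C}^*$ tend to $0$, and let $(a_\nu,b_\nu)$ be normalized pairs such that $c_k(a_\nu,b_\nu)=O(|\varepsilon_\nu|)$ for $1\le k\le n$. Then $a_\nu\to z$, $b_\nu\to z$, and $c_k(a_\nu,b_\nu)=o(|\varepsilon_\nu|)$ for $n<k\le N-1$.
\end{corollary}

\begin{proof}
For $k\le n$ and $|\varepsilon_\nu|\le1$ we have $|\varepsilon_\nu|^{1/k}\le|\varepsilon_\nu|^{1/n}$, so $\|\Phi(a_\nu,b_\nu)\|=O(|\varepsilon_\nu|^{1/n})$. By \eqref{eq:C}, $\|(a_\nu,b_\nu)\|=O(|\varepsilon_\nu|^{1/n})\to0$. By \eqref{eq:M}, $c_k(a_\nu,b_\nu)=O(|\varepsilon_\nu|^{k/n})$, and $k/n>1$ for $k>n$.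
\end{proof}

\section{Merging two triangular factors}\label{sec:merge}

Put $S=G_{(e+1,d+1)}\subset W_N$. Surjectivity of $\Phi$ prescribes the first $n$ coefficients in \eqref{eq:goal}, and Corollary~\ref{cor:tail} disposes of the others.

\begin{proposition}\label{prop:tauH}
For every $H=\sum_{k=1}^nh_kY^{k+1}$ the automorphism $\tau_H=(X+H(Y),Y)$ lies in $\overline S$.
\end{proposition}

\begin{proof}
Let $\varepsilon$ run through the sequence $1,\frac12,\frac13,\dots$. By Proposition~\ref{prop:Phi} there are normalized pairs $(a_\varepsilon,b_\varepsilon)$ with $c_k(a_\varepsilon,b_\varepsilon)=\varepsilon h_k$ for $1\le k\le n$. By Corollary~\ref{cor:tail}, $a_\varepsilon\to z$, $b_\varepsilon\to z$, and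
\[
\varepsilon^{-1}\bigl(b_\varepsilon(a_\varepsilon(Y))-Y\bigr)=H(Y)+\sum_{k>n}\varepsilon^{-1}c_k(a_\varepsilon,b_\varepsilon)Y^{k+1}\longrightarrow H(Y).
\]
Let $\sigma_\varepsilon=(f_\varepsilon,g_\varepsilon)=\omega(-\varepsilon^{-1},\varepsilon^{-1}b_\varepsilon;\varepsilon,a_\varepsilon)$, which lies in $\overline S$ by Lemma~\ref{lem:lower}. Its second component $g_\varepsilon=\varepsilon X+a_\varepsilon(Y)$ tends to $Y$. Taylor's formula for $b_\varepsilon$ at $a_\varepsilon(Y)$ gives
\[
f_\varepsilon=\varepsilon^{-1}\bigl(b_\varepsilon(a_\varepsilon(Y))-Y\bigr)+X\,b_\varepsilon'(a_\varepsilon(Y))+\sum_{j=2}^{e+1}\varepsilon^{j-1}X^j\,\frac{b_\varepsilon^{(j)}(a_\varepsilon(Y))}{j!}.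
\]
The first term tends to $H(Y)$. The second tends to $X$, because $b'_\varepsilon\to1$ and $a_\varepsilon$ converges. The sum tends to $0$, because the polynomials $b_\varepsilon^{(j)}(a_\varepsilon(Y))$ converge and $\varepsilon^{j-1}\to0$. So $\sigma_\varepsilon\to\tau_H$ in $W_N$, and Lemma~\ref{lem:limits}(a) concludes.
\end{proof}

\begin{corollary}\label{cor:length1}
We have $A\subset\overline S$, and $G_{(m)}\subset\overline S$ for $2\le m\le d+e+1$.
\end{corollary}

\begin{proof}
Let $\tau=(uX+P(Y),vY+w)\in B$ have degree at most $n+1$, and write $P=p_0+p_1Y+uH$ with $H\in Y^2\mathbb{C}[Y]$. Then $\tau=(uX+p_1Y+p_0,\,vY+w)\circ\tau_H$. By Proposition~\ref{prop:tauH} and Lemma~\ref{lem:limits}(c), $A\tau A\subset\overline S$. These double cosets cover $A$ (take $\tau=\mathrm{id}$) and each $G_{(m)}$ with $2\le m\le n+1$.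
\end{proof}

The case $m=d+e+1$ of Corollary~\ref{cor:length1} is Theorem~\ref{thm:conj}.

\begin{proof}[Proof of Theorem~\ref{thm:length}]
Let $\sigma\in G_{\mathbf m'}$, and write a reduced decomposition of $\sigma$ as $\sigma=\sigma'\alpha\,\tau\,\alpha'\sigma''$, where $\tau\in B$ is the factor of degree $p+q-1$ that corresponds to the merged entry, $\alpha,\alpha'\in A$ are its neighbors, and $\sigma',\sigma''$ are the (possibly empty) remaining parts of the word. Let $p$ stand to the left of $q$ in $\mathbf m$. Theorem~\ref{thm:conj} with $e=p-1$, $d=q-1$ gives $\tau\in\overline{G_{(p,q)}}$, so by Lemma~\ref{lem:limits}(b) we have $\tau=\lim\chi_\nu$ in $W_{pq}$, where $\chi_\nu=\beta_\nu\tau'_\nu\gamma_\nu\tau''_\nu\delta_\nu$ is a reduced decomposition with $\deg\tau'_\nu=p$ and $\deg\tau''_\nu=q$.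

Substituting $\chi_\nu$ for $\tau$ may fail to give a reduced word: if $\alpha\beta_\nu\in B$, then $\tau'_\nu$ merges with the last triangular factor of $\sigma'$. A small affine perturbation prevents this. The set of $\theta\in A$ with $\alpha\theta\beta_\nu\in B$ is $\alpha^{-1}(A\cap B)\beta_\nu^{-1}$, a proper Zariski closed subset of the irreducible variety $A$, so its complement is dense in the Euclidean topology. The same holds for the set $\delta_\nu^{-1}(A\cap B)\alpha'^{-1}$ of $\theta'\in A$ with $\delta_\nu\theta'\alpha'\in B$. Choose $\theta_\nu,\theta'_\nu\in A$ outside these sets, with $\theta_\nu\to\mathrm{id}$ and $\theta'_\nu\to\mathrm{id}$. Then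
\[
\sigma_\nu=\sigma'\,(\alpha\theta_\nu\beta_\nu)\,\tau'_\nu\,\gamma_\nu\,\tau''_\nu\,(\delta_\nu\theta'_\nu\alpha')\,\sigma''
\]
is a reduced decomposition of multidegree $\mathbf m$, and $\sigma_\nu=\sigma'\alpha\,(\theta_\nu\chi_\nu\theta'_\nu)\,\alpha'\sigma''\to\sigma$. By Lemma~\ref{lem:limits}(a), $\sigma\in\overline{G_{\mathbf m}}$.

For the last assertion, merge entries $l-1$ times. Each step preserves $\sum_i(m_i-1)$, so the final entry is $1+\sum_i(m_i-1)$; and the inclusions chain, since $G_{\mathbf m''}\subset\overline{G_{\mathbf m'}}$ and $G_{\mathbf m'}\subset\overline{G_{\mathbf m}}$ imply $G_{\mathbf m''}\subset\overline{G_{\mathbf m}}$.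
\end{proof}

\section{The closure of $G_{(e+1,d+1)}$}\label{sec:closure}

We prove Theorem~\ref{thm:closure}. Let $E$ denote the right-hand side of the asserted equality. Its final assertion follows from $\overline S=E$, because the sets $A$ and $G_{\mathbf m}$ are nonempty and pairwise disjoint.

\subsection*{The inclusion $E\subset\overline S$}
Corollary~\ref{cor:length1} covers $A$ and the sets $G_{(m)}$. If $2\le p\le e+1$ and $2\le q\le d+1$, an element of $G_{(p,q)}$ has the form $u\,\omega(\lambda,Q;\mu,P)\,u'$ of Lemma~\ref{lem:normal}, and it lies in $\overline S$ by Lemmas~\ref{lem:lower} and~\ref{lem:limits}(c).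

\subsection*{The inclusion $\overline S\subset E$}
Let $\sigma\in\overline S$. By Lemma~\ref{lem:limits}(b), $\sigma=\lim\sigma_\nu$ in $W_N$ with $\sigma_\nu\in S$. We know nothing about the factors of $\sigma_\nu$ except that their product converges, and the task is to show that the degeneration of Section~\ref{sec:model} is the only way for them to diverge. Since $AEA=E$, we may pass to a subsequence and multiply $\sigma_\nu$ on either side by elements of $A$ that converge in $A$. Write $\sigma_\nu=u_\nu\omega_\nu u_\nu'$ as in Lemma~\ref{lem:normal}. By compactness of $U(2)$ we may assume that $u_\nu$ and $u'_\nu$ converge, and then remove them. So we may assume that $\sigma_\nu=(f_\nu,g_\nu)$ with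
\[
g_\nu=\mu_\nu X+P_\nu(Y),\qquad f_\nu=\lambda_\nu Y+Q_\nu(g_\nu),\qquad \deg P_\nu=d+1,\quad \deg Q_\nu=e+1 .
\]
Let $\sigma=(f,g)$. Convergence of $g_\nu$ gives $\mu_\nu\to\mu$ and $P_\nu\to P$, with $g=\mu X+P(Y)$ and $\deg P\le d+1$. The Jacobian determinants $-\lambda_\nu\mu_\nu$ converge to the Jacobian determinant $J$ of $\sigma$, and $J\ne0$ because $\sigma\in G$.

\medskip
\noindent\emph{Case 1: $\mu\ne0$.} Here all factors converge. Indeed $\lambda_\nu\to\lambda=-J/\mu\neq0$. The polynomials $f_\nu(X,0)=Q_\nu(\mu_\nu X+P_\nu(0))$ converge, and substituting $(X-P_\nu(0))/\mu_\nu$ for $X$ shows that $Q_\nu$ converges to some $Q$ with $\deg Q\le e+1$. Hence $\sigma=\omega(\lambda,Q;\mu,P)$. We read off its type from the factorization \eqref{eq:omega}. If $\deg Q\ge2$ and $\deg P\ge2$, then $\sigma\in G_{(\deg Q,\deg P)}$. If exactly one of the two degrees is at least $2$, the other factor is affine and $\sigma\in G_{(m)}$ with $m\le\max(d,e)+1\le d+e+1$. If neither is, then $\sigma\in A$. In all cases $\sigma\in E$.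

\medskip
\noindent\emph{Case 2: $\mu=0$.} Now $g=P(Y)$ and $J=f_X\,P'(Y)$, so $P'$ is a nonzero constant and $P=vY+w$ with $v\neq0$. Composing on the left with $(X,(Y-w)/v)$ replaces $g_\nu$ by $(g_\nu-w)/v$ and $Q_\nu(T)$ by $Q_\nu(vT+w)$, and preserves the form of $\sigma_\nu$; so we may assume $P=Y$. Put $\varepsilon_\nu=\mu_\nu\to0$ and $\kappa_\nu=-\lambda_\nu\mu_\nu\to J$. Composing on the left with $(X/\kappa_\nu,Y)$ and renaming $\varepsilon_\nu Q_\nu/\kappa_\nu$ as $Q_\nu$, we reach
\[
g_\nu=\varepsilon_\nu X+P_\nu(Y),\qquad f_\nu=\varepsilon_\nu^{-1}\bigl(Q_\nu(g_\nu)-Y\bigr),\qquad P_\nu\to Y .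
\]
The Jacobian determinant is now $1$ and $g=Y$, so $f_X=1$ and $f=X+F(Y)$ for a polynomial $F$ of degree at most $N$. If $\deg F\le1$, then $\sigma\in A$. Otherwise $\sigma\in G_{(m)}$ with $m=\deg F$, and it remains to show that $m\le n+1$.

Let $F_\nu(Y)=f_\nu(0,Y)=\sum_kF_{\nu,k}Y^k$. Then $F_\nu\to F$ and
\begin{equation}\label{eq:QP}
Q_\nu\circ P_\nu=Y+\varepsilon_\nu F_\nu(Y).
\end{equation}
This is \eqref{eq:goal}, except that $P_\nu$ and $Q_\nu$ are not normalized. Put $y_\nu=P_\nu(0)$, $y'_\nu=P_\nu'(0)$ and $\rho_\nu=1+\varepsilon_\nu F_{\nu,1}$. Then $y'_\nu\to1$ and $\rho_\nu\to1$, so both are nonzero for large $\nu$, and we define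
\[
a_\nu(z)=\frac{P_\nu(z)-y_\nu}{y'_\nu},\qquad b_\nu(z)=\frac{Q_\nu(y_\nu+y'_\nu z)-Q_\nu(y_\nu)}{\rho_\nu}.
\]
Evaluating \eqref{eq:QP} and its derivative at $0$ gives $Q_\nu(y_\nu)=\varepsilon_\nu F_{\nu,0}$ and $Q'_\nu(y_\nu)\,y'_\nu=\rho_\nu$. Hence $a_\nu(0)=b_\nu(0)=0$ and $a'_\nu(0)=b'_\nu(0)=1$, so $(a_\nu,b_\nu)$ is a normalized pair. Since $y_\nu+y_\nu'a_\nu=P_\nu$, equation \eqref{eq:QP} yields
\[
b_\nu\circ a_\nu=\frac{z+\varepsilon_\nu F_\nu(z)-\varepsilon_\nu F_{\nu,0}}{\rho_\nu}=z+\frac{\varepsilon_\nu}{\rho_\nu}\sum_{k\ge1}F_{\nu,k+1}z^{k+1}.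
\]
Thus $c_k(a_\nu,b_\nu)/\varepsilon_\nu=F_{\nu,k+1}/\rho_\nu$ converges to the coefficient of $Y^{k+1}$ in $F$, for $1\le k\le N-1$. In particular $c_k(a_\nu,b_\nu)=O(|\varepsilon_\nu|)$ for $k\le n$, and Corollary~\ref{cor:tail} shows that the limit is $0$ for $k>n$. So $\deg F\le n+1$ and $\sigma\in E$. This completes the proof of Theorem~\ref{thm:closure}.

\section{More on rigidity}\label{sec:more}

\subsection*{The exponent is sharp}
In Proposition~\ref{prop:rigid} the modulus $z^{D+2}$ cannot be replaced by $z^{D+1}$. The condition $\varphi_1\circ\cdots\circ\varphi_l\equiv z\bmod z^{D+1}$ is a system of $D-1$ polynomial equations in the $D$ free coefficients of the $\varphi_i$, and the origin is a solution. Every irreducible component of the zero set of $D-1$ polynomials in $\mathbb{C}^D$ has dimension at least $1$, so there is a nonzero solution. For $D=1$ the system is empty, and $z+z^2\equiv z\bmod z^2$ is an example.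

\subsection*{Gaps in a formal inverse}
A polynomial $a\equiv z\bmod z^2$ has an inverse $a^{-1}\in\mathbb{C}[[z]]$ for composition, and $a^{-1}\equiv z\bmod z^2$. Rigidity limits the length of a run of zero coefficients in this series.

\begin{corollary}
Let $a\in\mathbb{C}[z]$ satisfy $a\equiv z\bmod z^2$ and $\deg a\le d+1$. If, for some $e\ge1$, the $d$ consecutive coefficients of $z^{e+2},\dots,z^{e+d+1}$ in $a^{-1}$ vanish, then $a=z$.
\end{corollary}

\begin{proof}
Let $b$ be the truncation of $a^{-1}$ in degree $e+1$. By hypothesis $b\equiv a^{-1}\bmod z^{d+e+2}$. Since $a(0)=0$, substitution of $a$ preserves the congruence, so $b\circ a\equiv z\bmod z^{d+e+2}$, and Proposition~\ref{prop:rigid} applies.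
\end{proof}

\subsection*{The degree of $\Phi$}
The degree of $\Phi$ is the degree of the field extension $\operatorname{Frac}\mathcal R\supset\operatorname{Frac}\mathcal S$, with $\mathcal R$ and $\mathcal S$ as in the proof of Proposition~\ref{prop:Phi}; it is the number of points in a general fiber. For $d=e=1$ we have $\Phi(\xi,\eta)=(\xi+\eta,2\xi\eta)$, of degree $2$.

\begin{proposition}
The ring $\mathcal R$ is a graded free $\mathcal S$-module, and $\deg\Phi=\dfrac{(d+e)!}{d!\,e!}=\dbinom{d+e}{d}$.
\end{proposition}

\begin{proof}
For a graded vector space $V$ let $\operatorname{Hilb}_V(t)=\sum_w(\dim V_w)t^w$. A polynomial ring with generators of weights $w_1,\dots,w_n$ has Hilbert series $\prod_i(1-t^{w_i})^{-1}$; this applies to $\mathcal R$ and to $\mathcal S$. A polynomial ring is Cohen--Macaulay, so $n$ homogeneous elements of positive weight in $\mathcal R$ with finite-dimensional quotient form a regular sequence: each $c_k$ is a nonzero divisor modulo $c_1,\dots,c_{k-1}$. Passing to the quotient by a nonzero divisor of weight $k$ multiplies the Hilbert series by $1-t^k$.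 Therefore
\[
\operatorname{Hilb}_{\mathcal R/I}(t)=\frac{\prod_{k=1}^{n}(1-t^k)}{\prod_{i=1}^d(1-t^i)\prod_{j=1}^e(1-t^j)}=\frac{\operatorname{Hilb}_{\mathcal R}(t)}{\operatorname{Hilb}_{\mathcal S}(t)} .
\]
The elements $\rho_1,\dots,\rho_\kappa$ from the proof of Proposition~\ref{prop:Phi} define a graded surjection onto $\mathcal R$ from a free $\mathcal S$-module with Hilbert series $\operatorname{Hilb}_{\mathcal S}\cdot\operatorname{Hilb}_{\mathcal R/I}=\operatorname{Hilb}_{\mathcal R}$. It is bijective in each weight, so $\mathcal R$ is free of rank $\kappa=\operatorname{Hilb}_{\mathcal R/I}(1)$, and this rank is the degree of the field extension. Dividing numerator and denominator by $(1-t)^n$ and using $(1-t^k)/(1-t)\to k$ as $t\to1$, we get $\kappa=n!/(d!\,e!)$.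
\end{proof}

\begin{thebibliography}{9}

\bibitem{Families}
\emph{Some families of polynomial automorphisms II},
\texttt{https://beta.math.ac.vn/uploads/files/0702155.pdf}.

\bibitem{Milnor}
J.~Milnor, \emph{Dynamics in One Complex Variable}, 3rd ed.

\end{thebibliography}
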